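# Gaps in $P(\omega)/I$ for meager ideals $I$

## 1. Hausdorff's gap and the guess that it survives in every meager quotient

Throughout, an *ideal* on $\omega$ is a family $I\subseteq P(\omega)$ that is closed under subsets and finite unions, contains all finite sets, and does not contain $\omega$. In the quotient Boolean algebra $P(\omega)/I$, the class of $a$ is below the class of $b$ exactly when $a\setminus b\in I$. We identify $P(\omega)$ with the Cantor space $2^\omega$, so it makes sense to call $I$ *meager*: it is then covered by countably many closed nowhere dense sets. The relations $\subseteq^*$ and $=^*$ mean inclusion and equality up to a finite set, $\mathscr{F}in$ is the ideal of finite sets, and $\mathfrak c=2^{\aleph_0}$.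

**Definition (gap).** An *$I$-gap* (more fully, an $\omega_1\omega_1^*$-gap in $P(\omega)/I$) is a strictly increasing sequence $(a_\alpha)_{\alpha<\omega_1}$ and a strictly decreasing sequence $(b_\beta)_{\beta<\omega_1}$ in $P(\omega)/I$ such that $a_\alpha<b_\beta$ for all $\alpha,\beta<\omega_1$, and no $c\in P(\omega)/I$ satisfies $a_\alpha\le c\le b_\beta$ for all $\alpha,\beta<\omega_1$.

A $c$ as in the last clause is said to *fill* or *interpolate* the pair. In 1936 Hausdorff showed that a $\mathscr{F}in$-gap exists. The question, which comes from the paper "$F_\sigma$-ideals and $\omega_1\omega_1^*$-gaps in the Boolean algebras $P(\omega)/I$", is whether every meager ideal $I$ admits an $I$-gap. Three answers are conceivable: (a) ZFC proves that every meager ideal has a gap; (b) ZFC proves that some meager ideal has none; (c) neither is provable.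

The first guess is (a). Meager ideals are small in the sense of category and $\mathscr{F}in$ is the smallest of all, so one expects to carry Hausdorff's gap over. Let us test this.

**The case $I=\mathscr{F}in$.** This ideal is countable, hence meager, and the guess is Hausdorff's theorem.

**Ideals that are trivial somewhere.** The next lemma handles every ideal that looks like $\mathscr{F}in$ on some infinite set.

**Lemma 1.** Let $E\subseteq\omega$ be infinite, and suppose every member of $I$ contained in $E$ is finite. Then there is an $I$-gap.

*Proof.* Choose representatives $a_\alpha,b_\beta\subseteq E$ of a Hausdorff gap in $P(E)/\mathscr{F}in(E)$. If $x,y\subseteq E$, then $x\setminus y\in I$ iff $x\setminus y$ is finite, so all the required relations, strict ones included, hold in $P(\omega)/I$. Suppose $c\subseteq\omega$ fills the pair modulo $I$. Then $a_\alpha\setminus(c\cap E)=a_\alpha\setminus c$ and $(c\cap E)\setminus b_\beta$ belong to $I$ and lie in $E$, so they are finite. Thus $c\cap E$ fills the Hausdorff gap, a contradiction. $\square$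

For example, the lemma applies to $\{A:A\cap E\text{ is finite}\}$ for infinite $E$, and, on $\omega\times\omega$, to the ideal of all sets whose vertical sections are all finite (take $E=\{0\}\times\omega$).

**Density zero on blocks.** Partition $\omega$ into intervals $Q_n$ with $|Q_n|\to\infty$, and let $I=\{A:|A\cap Q_n|/|Q_n|\to0\}$. It is meager, because it is covered by the closed nowhere dense sets $\{A:|A\cap Q_n|\le\frac12|Q_n|\text{ for all }n\ge N\}$, $N\in\omega$. Lemma 1 does not apply: every infinite $E$ contains an infinite subset with at most one point in each $Q_n$, and this subset is in $I$. Still there is a gap. Let $(a_\alpha),(b_\beta)$ be representatives of a Hausdorff gap and consider the sets $\bigcup_{n\in a_\alpha}Q_n$ and $\bigcup_{n\in b_\beta}Q_n$. A union of infinitely many blocks is not in $I$ and a union of finitely many is, so the order relations are kept. Suppose $c$ fills the new pair. Then $|Q_n\setminus c|/|Q_n|\to0$ along $n\in a_\alpha$, and $|Q_n\cap c|/|Q_n|\to0$ along $n\notin b_\beta$. Take a majority vote: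
$$C=\{n:|Q_n\cap c|>\tfrac12|Q_n|\}.$$
Then $a_\alpha\subseteq^*C\subseteq^*b_\beta$ for all $\alpha,\beta$, which contradicts the choice of the Hausdorff gap.

So far the guess looks good, and the last example suggests a general method: find blocks that $I$ cannot swallow, and inflate Hausdorff's gap along them.

## 2. Blocks that a meager ideal cannot swallow

The blocks exist for every meager ideal. This is a classical theorem, and we use it in both directions.

**Lemma 2 (Jalali-Naini, Talagrand).** An ideal $I$ is meager iff there is a partition of $\omega$ into nonempty finite sets $(Q_n)_{n\in\omega}$ such that $\bigcup_{n\in X}Q_n\notin I$ for every infinite $X\subseteq\omega$.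

Such a partition is called a *witness* for $I$. For $\mathscr{F}in$ the partition into singletons is a witness; for the density ideal above, $(Q_n)$ is one.

*Proof.* ($\Leftarrow$) A member of $I$ contains only finitely many of the $Q_n$. Hence $I\subseteq\bigcup_N\bigcap_{n\ge N}\{A:Q_n\not\subseteq A\}$. Each set $\{A:Q_n\not\subseteq A\}$ is clopen, so the intersections are closed. They are nowhere dense: a basic open set fixes $A$ on some finite set, and we may extend the condition by requiring $Q_n\subseteq A$ for some $n\ge N$ with $Q_n$ disjoint from that finite set.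

($\Rightarrow$) Let $I\subseteq\bigcup_kF_k$ with $F_k$ closed nowhere dense and $F_0\subseteq F_1\subseteq\cdots$. We choose recursively $0=m_0<m_1<\cdots$ and $t_n\subseteq Q_n:=[m_n,m_{n+1})$ such that no $A$ with $A\cap Q_n=t_n$ lies in $F_n$. Given $m_n$, list the finitely many subsets $s_1,\dots,s_r$ of $m_n=\{0,\dots,m_n-1\}$. Suppose a set has been prescribed on an interval $[m_n,m)$. Treat $s_i$: the sets $A$ that equal $s_i$ below $m_n$ and follow the prescription on $[m_n,m)$ form a basic open set, so, as $F_n$ is closed nowhere dense, we can lengthen the prescription so that no $A$ that equals $s_i$ below $m_n$ and follows it is in $F_n$. After $s_1,\dots,s_r$ are treated, lengthen once more if the interval is still empty. The end of the interval is $m_{n+1}$ and the prescription is $t_n$.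

Suppose $X$ is infinite and $\bigcup_{n\in X}Q_n\in I$. Then $A=\bigcup_{n\in X}t_n\in I$. But $A\cap Q_n=t_n$, so $A\notin F_n$, for each $n\in X$. As $X$ is infinite and the $F_k$ increase, $A\notin\bigcup_kF_k$, a contradiction. $\square$

Given a witness $(Q_n)$, put $\hat A=\bigcup_{n\in A}Q_n$ for $A\subseteq\omega$. Then $\hat A\setminus\hat B=\widehat{A\setminus B}$, and therefore
$$\hat A\setminus\hat B\in I\iff A\subseteq^*B.\tag{1}$$
So $A\mapsto\hat A$ embeds $P(\omega)/\mathscr{F}in$ into $P(\omega)/I$.

One bookkeeping fact will save us from checking strictness.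

**Lemma 3.** Suppose $(a_\alpha)_{\alpha<\omega_1}$ is weakly increasing and $(b_\alpha)_{\alpha<\omega_1}$ weakly decreasing in $P(\omega)/I$, $a_\alpha\le b_\beta$ for all $\alpha,\beta$, and no $c$ satisfies $a_\alpha\le c\le b_\beta$ for all $\alpha,\beta$. Then an $I$-gap exists.

*Proof.* If $(a_\alpha)$ were eventually constant, the constant value would interpolate. The same holds for $(b_\alpha)$. So both have cofinal subsequences of type $\omega_1$ that are strictly monotone. After renaming, $a_\alpha<a_{\alpha+1}\le b_\beta$, so $a_\alpha<b_\beta$. By cofinality, anything that fills the subsequences fills the original pair, so the subsequences are unfilled. $\square$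

## 3. The inflated Hausdorff gap can be filled

Let $(Q_n)$ be a witness for $I$ and let $(a_\alpha),(b_\alpha)$ be representatives of a Hausdorff gap. By (1), $\hat a_\alpha$ and $\hat b_\beta$ have all the required order relations in $P(\omega)/I$. It remains to show that no $c$ fills them. If $c$ had the form $\hat C$, then (1) would finish. But $c$ may cut through every block, and a general meager ideal offers no majority vote. This is a real obstacle: the inflated gap can be filled.

**Example.** Let $Q_n=\{2n,2n+1\}$, and let $I$ be the family of all $A\subseteq\omega$ such that, for some $\alpha<\omega_1$,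
$$A\subseteq^*\{2n+1:n\in a_\alpha\}\cup\{2n:n\notin b_\alpha\}.$$
The sets on the right increase modulo finite with $\alpha$, so $I$ is closed under finite unions. If $A$ is in $I$, as shown by $\alpha$, then $Q_n\subseteq A$ implies $n\in a_\alpha\setminus b_\alpha$ for all but finitely many $n$. Since $a_\alpha\setminus b_\alpha$ is finite, $A$ contains only finitely many blocks. Hence $I$ is an ideal with witness $(Q_n)$, and it is meager. Now let $c$ be the set of even numbers. Then
$$\hat a_\alpha\setminus c=\{2n+1:n\in a_\alpha\}\in I,\qquad c\setminus\hat b_\beta=\{2n:n\notin b_\beta\}\in I,$$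
so $c$ fills the inflated Hausdorff gap.

This suggests how to *destroy* gaps: choose a set $C$ and put $a\setminus C$ and $C\setminus b$ into the ideal. One might hope to repeat this until no gap is left. But the example itself does have a gap, for the following reason.

**Lemma 4.** Let $(Q_n)$ be a witness for $I$, and suppose some $j\in I$ leaves exactly one point in infinitely many blocks: $Q_n\setminus j=\{q_n\}$ for $n\in X$, $X$ infinite. Then there is an $I$-gap.

*Proof.* Let $E=\{q_n:n\in X\}$. If an infinite $E'\subseteq E$ were in $I$, then $j\cup E'\in I$ would contain infinitely many blocks. So $I$ has only finite members inside $E$, and Lemma 1 applies. $\square$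

In the example take $j=\{2n+1:n\in a_1\}$. The set $a_1$ is infinite because $a_0<a_1$ modulo finite, and $j$ leaves one point in each $Q_n$ with $n\in a_1$. So an ideal without gaps has to keep reserves: its members must leave more than one point in almost every block of any witness. The construction in Section 6 keeps a positive *fraction* of almost every block.

## 4. The evasion number $\mathfrak e_h$ and the statements

How many demands can be met at once is measured by a cardinal.

**Definition ($\mathfrak e_h$).** For $h:\omega\to\omega\setminus\{0\}$, view $h(n)=\{0,\dots,h(n)-1\}$ and let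
$$\mathfrak e_h=\min\Big\{|X|:X\subseteq\prod_nh(n),\ \forall z\in\prod_nh(n)\ \exists x\in X\ \exists^\infty n\ \ x(n)=z(n)\Big\}.$$

Taking $X=\prod_nh(n)$ shows $\mathfrak e_h\le\mathfrak c$. We use the definition as follows: if $X\subseteq\prod_n h(n)$ has fewer than $\mathfrak e_h$ elements, then there is a single $z$ such that, for every $x\in X$, $z(n)\ne x(n)$ for all but finitely many $n$.

**Examples.** If $h$ is constant with value $k$, then $\mathfrak e_h=k$. The $k$ constant functions suffice, since every $z$ takes some value infinitely often; and given $k-1$ functions, some $z$ differs from all of them at every $n$. If $h(n)\to\infty$, then $\mathfrak e_h>\aleph_0$: given $x_0,x_1,\dots$, choose $z(n)<h(n)$ different from $x_i(n)$ for all $i<h(n)-1$; then each $x_i$ agrees with $z$ only finitely often.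

Let $\mathcal N$ and $\mathcal M$ be the null and the meager ideals of the reals. Recall that $\mathrm{cov}(\mathcal N)$ is the least number of null sets that cover the reals, and $\mathrm{non}(\mathcal M)$ is the least size of a nonmeager set. Both can be computed in $2^\omega$, the first with the coin-tossing measure.

**Lemma 5.** (i) If $h(n)=2^n$, then $\mathrm{cov}(\mathcal N)\le\mathfrak e_h$. (ii) For every $h$, $\mathfrak e_h\le\mathrm{non}(\mathcal M)$.

*Proof.* (i) Identify $\prod_n2^n$ with $2^\omega$ by cutting $\omega$ into consecutive groups of $n$ coordinates, $n\in\omega$; a group of $n$ coordinates codes a number below $2^n$. For fixed $x$, the event $z(n)=x(n)$ has probability $2^{-n}$. These sum to a finite number, so $\{z:\exists^\infty n\ z(n)=x(n)\}$ is null by Borel–Cantelli. If $|X|<\mathrm{cov}(\mathcal N)$, some $z$ avoids these null sets for all $x\in X$, so $X$ does not have the property in the definition of $\mathfrak e_h$.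

(ii) If $h(n)=1$ infinitely often, then any single $x$ suffices and $\mathfrak e_h=1$. Otherwise $h(n)\ge2$ for almost all $n$, and $\prod_nh(n)$ is a Cantor space. For each $z$ the set $\{x:\exists^\infty n\ x(n)=z(n)\}=\bigcap_N\bigcup_{n\ge N}\{x:x(n)=z(n)\}$ is a dense $G_\delta$, so it meets every nonmeager set. Hence a nonmeager $X$ of size $\mathrm{non}(\mathcal M)$ has the required property. $\square$

Here is what we shall prove, in ZFC.

**Theorem A.** If $2^{\aleph_0}<2^{\aleph_1}$ (e.g. under CH), every meager ideal $I$ admits an $I$-gap.

**Theorem B.** Suppose $\mathfrak e_h=\mathfrak c$ for some $h$ (e.g. $\mathrm{cov}(\mathcal N)=\mathfrak c$, e.g. MA). Then there is a meager ideal $I$ such that for every infinite $\kappa$ with $2^\kappa=\mathfrak c$: if $\mathcal A,\mathcal B\subseteq P(\omega)/I$ have size $\le\kappa$ and $a\le b$ for all $a\in\mathcal A$, $b\in\mathcal B$, then some $c$ satisfies $a\le c\le b$ for all $a\in\mathcal A$, $b\in\mathcal B$. In particular, if also $2^{\aleph_1}=\mathfrak c$, there is no $I$-gap.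

**Main Theorem.** Answer (c) is correct: if ZFC is consistent, the statement "every meager ideal $I$ on $\omega$ admits an $I$-gap" is independent of ZFC.

**Theorem C.** If $\mathfrak e_h\le\aleph_1$ for all $h$ (e.g. if $\mathrm{non}(\mathcal M)=\aleph_1$), every meager ideal $I$ admits an $I$-gap.

**Theorem D.** If $\mathfrak c\le\aleph_2$, then some meager ideal admits no gap iff $2^{\aleph_1}=\mathfrak c$ and $\mathfrak e_h>\aleph_1$ for some $h$. Without $\mathfrak c\le\aleph_2$ the right-hand side is still necessary.

**Theorem E.** If $I$ is meager, $\kappa$ is infinite and $P(\omega)/I$ has the interpolation property of Theorem B for $\kappa$, then $2^\kappa=\mathfrak c$.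

Concerning Theorem D for larger $\mathfrak c$: these arguments do not decide whether its right-hand side is sufficient then, but by Theorem B the condition "$2^{\aleph_1}=\mathfrak c=\mathfrak e_h$ for some $h$" is sufficient for every value of $\mathfrak c$.

## 5. A binary tree of pairs and too few sets to fill them (Theorem A)

One inflated gap may be filled. But we can inflate a whole tree of $2^{\aleph_1}$ pairs, arranged so that no set fills two different branches. If there were no gap, every branch would be filled, by a different subset of $\omega$ each time.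

Fix a meager ideal $I$ and a witness $(Q_n)$.

**Step 1: what the tree must satisfy.** By recursion on the length of $s\in2^{<\omega_1}$ we build $A_s,B_s\subseteq\omega$ such that:

1. if $s\subsetneq t$, then $A_s\subseteq^*A_t$, $B_t\subseteq^*B_s$, and $A_t\setminus A_s$ and $B_s\setminus B_t$ are infinite;
2. $A_s\subseteq B_s$, and $B_s\setminus A_s$ is infinite;
3. $A_{s^\frown1}\setminus B_{s^\frown0}$ is infinite.

Requirement 3 is what will make branches incompatible. We start with $A_\emptyset=\emptyset$, $B_\emptyset=\omega$.

**Step 2: successors.** The purpose is to branch inside the room $B_s\setminus A_s$. Split $B_s\setminus A_s$ into infinite pieces $P_0,P_1,P_2,P_3$ and let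
$$A_{s^\frown0}=A_s\cup P_0,\quad B_{s^\frown0}=A_s\cup P_0\cup P_1,\quad A_{s^\frown1}=A_s\cup P_2,\quad B_{s^\frown1}=A_s\cup P_2\cup P_3.$$
Then $B_{s^\frown0}\setminus A_{s^\frown0}=P_1$ and $B_{s^\frown1}\setminus A_{s^\frown1}=P_3$, giving 2, and $A_{s^\frown1}\setminus B_{s^\frown0}=P_2$, giving 3. For $t=s^\frown i$ the sets $A_t\setminus A_s$ and $B_s\setminus B_t$ are infinite, as $B_s\setminus B_{s^\frown0}=P_2\cup P_3$ and $B_s\setminus B_{s^\frown1}=P_0\cup P_1$. For $r\subsetneq s$ requirement 1 passes from $(r,s)$ to $(r,t)$ because $A_t\supseteq A_s$ and $B_t\subseteq B_s$.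

**Step 3: limits.** Here we must pass through countably many earlier pairs and keep room. Let $s$ have limit length $\lambda<\omega_1$, choose $\lambda_0<\lambda_1<\cdots$ with supremum $\lambda$, and write $A_k=A_{s|\lambda_k}$, $B_k=B_{s|\lambda_k}$. All $A_k\setminus B_l$ are finite: if $k\le l$, then $A_k\subseteq^*A_l\subseteq B_l$, and if $k>l$, then $A_k\subseteq B_k\subseteq^*B_l$. Let
$$A=\bigcup_k\Big(A_k\cap\bigcap_{l\le k}B_l\Big).$$
Then $A_k\setminus A\subseteq\bigcup_{l\le k}(A_k\setminus B_l)$ is finite, so $A_k\subseteq^*A$. If $n\in A\setminus B_l$, then $n\in A_k\cap\bigcap_{i\le k}B_i$ for some $k$, and $k<l$ because $n\notin B_l$; so $A\setminus B_l\subseteq\bigcup_{k<l}(A_k\setminus B_l)$ is finite, that is, $A\subseteq^*B_l$.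

Since $A\subseteq^*B_{k+1}$ and $B_k\setminus B_{k+1}$ is infinite, $B_k\setminus A$ is infinite. The sets $B_k\setminus A$ are $\subseteq^*$-decreasing, so $\bigcap_{l\le k}(B_l\setminus A)=^*B_k\setminus A$ is infinite for each $k$. Choose distinct points $p_k\in\bigcap_{l\le k}(B_l\setminus A)$ and let $P=\{p_k:k\in\omega\}$. Then $P\cap A=\emptyset$ and $P\subseteq^*B_k\setminus A$ for all $k$. Put $A_s=A$ and $B_s=A\cup P$.

Requirement 2 holds since $B_s\setminus A_s=P$. For requirement 1, first $A_k\subseteq^*A_s$ and $B_s\subseteq^*B_k$. Next, $A_s\setminus A_k\supseteq^*A_{k+1}\setminus A_k$ and $B_k\setminus B_s\supseteq^*B_k\setminus B_{k+1}$ are infinite. For arbitrary $r\subsetneq s$ choose $k$ with $r\subsetneq s|\lambda_k$; then $A_r\subseteq^*A_k\subseteq^*A_s$ and $A_s\setminus A_r\supseteq^*A_k\setminus A_r$ is infinite. Likewise $B_s\subseteq^*B_k\subseteq^*B_r$ and $B_r\setminus B_s\supseteq^*B_r\setminus B_k$ is infinite.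

**Step 4: each branch is a candidate for a gap.** Let $x\in2^{\omega_1}$. By (1) and requirement 1, the classes of $\hat A_{x|\alpha}$ strictly increase and those of $\hat B_{x|\alpha}$ strictly decrease. For any $\alpha,\beta$ let $\gamma=\max(\alpha+1,\beta)$. Then $A_{x|\alpha+1}\subseteq^*A_{x|\gamma}\subseteq B_{x|\gamma}\subseteq^*B_{x|\beta}$, so in $P(\omega)/I$ we have $\hat A_{x|\alpha}<\hat A_{x|\alpha+1}\le\hat B_{x|\beta}$.

**Step 5: counting.** Suppose there is no $I$-gap. Then for each $x\in2^{\omega_1}$ there is $c_x\subseteq\omega$ with $\hat A_{x|\alpha}\setminus c_x\in I$ and $c_x\setminus\hat B_{x|\alpha}\in I$ for all $\alpha$. Let $x\ne y$, and let $s$ be their longest common initial segment, named so that $s^\frown0\subseteq x$ and $s^\frown1\subseteq y$. If $c_x=c_y=c$, then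
$$\hat A_{s^\frown1}\setminus\hat B_{s^\frown0}\subseteq(\hat A_{s^\frown1}\setminus c)\cup(c\setminus\hat B_{s^\frown0})\in I,$$
so by (1) $A_{s^\frown1}\setminus B_{s^\frown0}$ is finite, contradicting 3. Hence $x\mapsto c_x$ is an injection from $2^{\omega_1}$ into $P(\omega)$, and $2^{\aleph_1}\le2^{\aleph_0}$. This proves Theorem A. $\square$

So under CH the first guess is right. To refute it elsewhere we need $2^{\aleph_1}=\mathfrak c$, and we need to build an ideal that fills everything.

## 6. Half-cubes: filling one pair while reserving a fraction of every block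

We start with $\mathscr{F}in$ and enlarge it step by step. At one step we are given an ideal $J$ and families $\mathcal A,\mathcal B$ of sets with $a\setminus b\in J$ for $a\in\mathcal A$, $b\in\mathcal B$. We want a set $C$ such that adding all $a\setminus C$ and $C\setminus b$ to $J$ still leaves a positive fraction of almost every block outside every member.

Look at one block $Q_n$, one $j\in J$, one $a$ and one $b$ with $a\setminus b\subseteq j$. A point $u\in Q_n\setminus j$ stays outside $j\cup(a\setminus C)\cup(C\setminus b)$ if

- $u\in b$ and $u\in C$, or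
- $u\notin b$ and $u\notin C$ (then also $u\notin a$, because $a\setminus j\subseteq b$).

So each $u\in Q_n\setminus j$ has a preferred side, and we want $C$ to respect the preference at a fixed fraction of the points. Tossing a coin for each $u$ would do. If $S=Q_n\setminus j$ has at least $\varepsilon|Q_n|$ points, the number of respected preferences has mean $|S|/2$ and variance $|S|/4$, and by Chebyshev it is below $|S|/4$ with probability at most $\frac{|S|/4}{(|S|/4)^2}=\frac4{|S|}\le\frac4{\varepsilon|Q_n|}$. If, say, $|Q_n|\ge2^n$, these bounds are summable, so the sets $C$ that fail in infinitely many blocks form a null set. Fewer than $\mathrm{cov}(\mathcal N)$ demands can then be met by one $C$.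

Theorem B assumes only $\mathfrak e_h=\mathfrak c$, so we have to choose $C\cap Q_n$ among only $h(n)$ candidates, with a bounded number of bad ones. Cubes and their half-cubes do this.

Fix $h$ with $\mathfrak e_h=\mathfrak c$. Let $Q_n=\{-1,1\}^{h(n)}$, and let $\Omega=\bigsqcup_nQ_n$. This set is countably infinite, and a bijection with $\omega$ induces a homeomorphism of the power sets, so we may build our ideal on $\Omega$ instead of $\omega$. The candidates for $C\cap Q_n$ are the half-cubes $\{u\in Q_n:u(t)=1\}$, $t<h(n)$.

**Lemma 6.** Let $S\subseteq Q_n$, $|S|\ge\varepsilon|Q_n|$ with $\varepsilon>0$, and $p:S\to\{-1,1\}$. Then at most $4/\varepsilon^2$ numbers $t<h(n)$ satisfy $|\{u\in S:u(t)=p(u)\}|<\frac\varepsilon4|Q_n|$.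

*Proof.* Work in $L^2(Q_n)$ with the uniform probability measure. The functions $\chi_t(u)=u(t)$, $t<h(n)$, are orthonormal: $\chi_t^2=1$, and for $t\ne t'$ the product $u(t)u(t')$ has mean $0$. Let $g=p$ on $S$ and $g=0$ off $S$, so $\|g\|^2\le1$. The number $\langle g,\chi_t\rangle$ is the measure of $\{u\in S:u(t)=p(u)\}$ minus the measure of $\{u\in S:u(t)\ne p(u)\}$. If $t$ is as described, the first is less than $\varepsilon/4$, and so the second is more than $\varepsilon-\varepsilon/4=3\varepsilon/4$. Hence $\langle g,\chi_t\rangle<-\varepsilon/2$ and $\langle g,\chi_t\rangle^2>\varepsilon^2/4$. By Bessel's inequality $\sum_t\langle g,\chi_t\rangle^2\le1$, so there are at most $4/\varepsilon^2$ such $t$. $\square$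

**Definition (small sets, good ideals).** A set $A\subseteq\Omega$ is *small* if for some $\varepsilon>0$, $|Q_n\setminus A|\ge\varepsilon|Q_n|$ for all but finitely many $n$. A family $J\supseteq\mathscr{F}in$ closed under subsets and finite unions is a *good ideal* if all its members are small.

**Examples.** $\mathscr{F}in$ is good, and so is $\{A:|A\cap Q_n|/|Q_n|\to0\}$ when $h(n)\to\infty$. The family of all small sets is not closed under unions: the union of the half-cubes $\{u\in Q_n:u(0)=1\}$ over all $n$, and its complement, are both small with $\varepsilon=\frac12$, but $\Omega$ is not small.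

Two facts are immediate. The union of a chain of good ideals is good. And a good ideal is proper and meager, because $\bigcup_{n\in X}Q_n$ is not small for infinite $X$, so that $(Q_n)$ is a witness and Lemma 2 applies.

A *base* of $J$ is a set $\mathcal D\subseteq J$ such that every member of $J$ is contained in a member of $\mathcal D$. We need bases because $J$ itself may have $\mathfrak c$ members, while we can meet only fewer than $\mathfrak c$ demands. It suffices to look at the demands that come from a base.

**Lemma 7 (one step).** Let $J$ be a good ideal with a base $\mathcal D$ of size $<\mathfrak c$. Let $\mathcal A,\mathcal B\subseteq P(\Omega)$ have size $<\mathfrak c$, with $a\setminus b\in J$ for all $a\in\mathcal A$, $b\in\mathcal B$. Then there are $C\subseteq\Omega$ and a good ideal $J'\supseteq J$ with $a\setminus C\in J'$ and $C\setminus b\in J'$ for all $a\in\mathcal A$, $b\in\mathcal B$. Moreover $J'$ has a base $\mathcal D'\supseteq\mathcal D$ with $|\mathcal D'|\le|\mathcal D|+|\mathcal A|+|\mathcal B|+\aleph_0$.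

*Proof.* **Step 1: list the demands.** Members of the new ideal will involve finitely many $a$'s and $b$'s at once. For finite $F\subseteq\mathcal A$, $G\subseteq\mathcal B$ let $a_F=\bigcup F$ and $b_G=\bigcap G$, where $\bigcup\emptyset=\emptyset$ and $\bigcap\emptyset=\Omega$. Then $a_F\setminus b_G$ is the union of the finitely many sets $a\setminus b$ with $a\in F$, $b\in G$, so it is in $J$. A *task* is a triple $(j,F,G)$ with $j\in\mathcal D$, $F\subseteq\mathcal A$ and $G\subseteq\mathcal B$ finite, and $a_F\setminus b_G\subseteq j$.

**Step 2: turn each task into finitely many functions to be evaded.** Given a task, fix a rational $\varepsilon\in(0,1]$ and $N$ with $|Q_n\setminus j|\ge\varepsilon|Q_n|$ for all $n\ge N$. For $u\in Q_n\setminus j$ let $p(u)=1$ if $u\in b_G$ and $p(u)=-1$ if $u\notin b_G$. For $n\ge N$ let $T_n$ be the set of those $t<h(n)$ for which fewer than $\frac\varepsilon4|Q_n|$ points $u\in Q_n\setminus j$ satisfy $u(t)=p(u)$. By Lemma 6 with $S=Q_n\setminus j$, $|T_n|\le K:=\lfloor4/\varepsilon^2\rfloor$. So there are $K$ functions in $\prod_nh(n)$ whose values at $n$ cover $T_n$ for every $n\ge N$: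 let the $i$-th function take the $i$-th element of $T_n$ as its value at $n$ if there is one, and the value $0$ otherwise and for $n<N$.

**Step 3: evade them all.** There are at most $|\mathcal D|+|\mathcal A|+|\mathcal B|+\aleph_0$ tasks, and each gives finitely many functions. Since $\mathfrak c>\aleph_0$, we obtain fewer than $\mathfrak c=\mathfrak e_h$ functions altogether. Hence there is $z\in\prod_nh(n)$ such that each of these functions $x$ satisfies $z(n)\ne x(n)$ for all but finitely many $n$. As each task has only finitely many functions, we get, for every task,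
$$z(n)\notin T_n\quad\text{for all but finitely many }n.\tag{2}$$

**Step 4: define $C$ and $J'$.** Let
$$C=\bigcup_n\{u\in Q_n:u(z(n))=1\},$$
$$\mathcal D'=\{j\cup(a_F\setminus C)\cup(C\setminus b_G):j\in\mathcal D,\ F\in[\mathcal A]^{<\omega},\ G\in[\mathcal B]^{<\omega}\},$$
and let $J'$ be the family of all subsets of members of $\mathcal D'$. With $F=G=\emptyset$ we see $\mathcal D\subseteq\mathcal D'$, hence $J\subseteq J'$ and $\mathscr{F}in\subseteq J'$. With $F=\{a\}$, $G=\emptyset$ we see $a\setminus C\in J'$, and with $F=\emptyset$, $G=\{b\}$ we see $C\setminus b\in J'$. The bound on $|\mathcal D'|$ is clear. $J'$ is closed under finite unions, since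
$$(a_F\setminus C)\cup(a_{F'}\setminus C)=a_{F\cup F'}\setminus C,\qquad(C\setminus b_G)\cup(C\setminus b_{G'})=C\setminus b_{G\cup G'},$$
and any $j,j'\in\mathcal D$ have $j\cup j'\in J$, so $j\cup j'\subseteq j''$ for some $j''\in\mathcal D$.

**Step 5: $J'$ is good.** Every subset of a small set is small, so we only need that each $Y=j\cup(a_F\setminus C)\cup(C\setminus b_G)\in\mathcal D'$ is small. We may enlarge $j$ to a member of $\mathcal D$ that contains $j\cup(a_F\setminus b_G)\in J$; this only enlarges $Y$. So assume $(j,F,G)$ is a task, with its $\varepsilon,N,p,T_n$. By (2), for almost all $n$ we have $n\ge N$ and $z(n)\notin T_n$, so at least $\frac\varepsilon4|Q_n|$ points $u\in Q_n\setminus j$ satisfy $u(z(n))=p(u)$. Each such $u$ is outside $Y$: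

- If $u\in b_G$, then $u(z(n))=p(u)=1$, so $u\in C$. Hence $u\notin a_F\setminus C$, and $u\notin C\setminus b_G$ because $u\in b_G$.
- If $u\notin b_G$, then $u(z(n))=p(u)=-1$, so $u\notin C$ and $u\notin C\setminus b_G$. Moreover $u\notin a_F$, since $u\in a_F\setminus b_G\subseteq j$ would contradict $u\notin j$. So $u\notin a_F\setminus C$.

Thus $|Q_n\setminus Y|\ge\frac\varepsilon4|Q_n|$ for almost all $n$, and $Y$ is small. $\square$

The fraction drops from $\varepsilon$ to $\varepsilon/4$ for the member $Y$, but this does no harm over a transfinite iteration: smallness asks for *some* $\varepsilon>0$ for each member, with no uniformity, so it passes through unions of chains.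

## 7. An iteration of length $\mathfrak c$ (Theorem B)

We apply Lemma 7 to all pairs $(\mathcal A,\mathcal B)$ of the allowed sizes. There must be at most $\mathfrak c$ such pairs, the bases must stay smaller than $\mathfrak c$, and each pair must be treated after all of its differences $a\setminus b$ have entered the ideal.

**Step 1: the allowed sizes.** Let $\Lambda$ be the set of infinite cardinals $\kappa$ with $2^\kappa=\mathfrak c$; $\aleph_0\in\Lambda$. König's theorem gives $\mathrm{cf}(2^\kappa)>\kappa$, so
$$\mathrm{cf}(\mathfrak c)>\kappa\quad\text{for all }\kappa\in\Lambda,\tag{3}$$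
and in particular $\kappa<\mathfrak c$. If $\aleph_0\le\lambda\le\kappa\in\Lambda$, then $\mathfrak c\le2^\lambda\le2^\kappa=\mathfrak c$, so $\lambda\in\Lambda$: $\Lambda$ is an initial segment of the infinite cardinals. Let $\mu=\sup\Lambda\le\mathfrak c$. Either $\mu<\mathfrak c$, or $\mu=\mathfrak c$. In the second case every infinite $\nu<\mathfrak c$ is below some $\kappa\in\Lambda$ and hence in $\Lambda$; then (3) gives $\mathrm{cf}(\mathfrak c)>\nu$ for all infinite $\nu<\mathfrak c$, so $\mathfrak c$ is regular.

**Step 2: list the pairs.** For $\kappa\in\Lambda$ there are at most $\mathfrak c^\kappa=2^{\aleph_0\cdot\kappa}=2^\kappa=\mathfrak c$ nonempty subsets of $P(\Omega)$ of size $\le\kappa$, and $|\Lambda|\le\mathfrak c$. So there are at most $\mathfrak c$ pairs $(\mathcal A,\mathcal B)$ of subsets of $P(\Omega)$ for which some $\kappa\in\Lambda$ satisfies $|\mathcal A|,|\mathcal B|\le\kappa$. Enumerate them as $(\mathcal A_\xi,\mathcal B_\xi)_{\xi<\mathfrak c}$ so that each pair appears cofinally often. This is possible: by a bijection of $\mathfrak c$ with $\mathfrak c\times\mathfrak c$ we can let each pair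 appear $\mathfrak c$ times, and a subset of $\mathfrak c$ of size $\mathfrak c$ is cofinal.

**Step 3: the recursion.** We build increasing good ideals $J_\xi$ with increasing bases $\mathcal D_\xi$ of size $<\mathfrak c$. Let $J_0=\mathcal D_0=\mathscr{F}in$, and take unions at limits; the union of the bases is a base of the union, and the union of a chain of good ideals is good. At step $\xi$, if $a\setminus b\in J_\xi$ for all $a\in\mathcal A_\xi$, $b\in\mathcal B_\xi$, obtain $J_{\xi+1},\mathcal D_{\xi+1}$ from Lemma 7; otherwise put $J_{\xi+1}=J_\xi$, $\mathcal D_{\xi+1}=\mathcal D_\xi$.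

The bases stay small. If $\mu<\mathfrak c$, induction gives $|\mathcal D_\xi|\le|\xi|+\mu<\mathfrak c$: at successors we add at most $|\mathcal A_\xi|+|\mathcal B_\xi|+\aleph_0\le\mu$ to the size, and at a limit $\xi$ we take a union of $|\xi|$ sets of size at most $|\xi|+\mu$. If $\mu=\mathfrak c$, then $\mathfrak c$ is regular, so at limits a union of fewer than $\mathfrak c$ sets of size $<\mathfrak c$ has size $<\mathfrak c$; successors are clear.

**Step 4: every pair is filled.** Let $I=\bigcup_{\xi<\mathfrak c}J_\xi$. It is a good ideal, hence proper and meager. Let $\kappa\in\Lambda$, and let $\mathcal A,\mathcal B\subseteq P(\Omega)$ be sets of representatives of size $\le\kappa$, with $a\setminus b\in I$ for all $a\in\mathcal A$, $b\in\mathcal B$. There are at most $\kappa$ differences $a\setminus b$, each in some $J_\xi$. By (3) there is one $\xi<\mathfrak c$ with all of them in $J_\xi$. Choose $\eta\ge\xi$ with $(\mathcal A_\eta,\mathcal B_\eta)=(\mathcal A,\mathcal B)$. At step $\eta$ Lemma 7 was applied and produced $C$ with $a\setminus C$, $C\setminus b\in J_{\eta+1}\subseteq I$ for all $a\in\mathcal A$, $b\in\mathcal B$.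 So the class of $C$ interpolates.

If $2^{\aleph_1}=\mathfrak c$, then $\aleph_1\in\Lambda$. The two sequences of a supposed $I$-gap would have an interpolant, so there is no $I$-gap. The examples in the hypothesis are covered by Lemma 5(i): if $\mathrm{cov}(\mathcal N)=\mathfrak c$, then $\mathfrak e_h=\mathfrak c$ for $h(n)=2^n$; and MA implies $\mathrm{cov}(\mathcal N)=\mathfrak c$. $\square$

## 8. CH, MA, and independence

*Proof of the Main Theorem.* Suppose ZFC is consistent. CH is consistent with ZFC (Gödel). Under CH, $2^{\aleph_1}>\aleph_1=\mathfrak c$, so by Theorem A every meager ideal has a gap. Hence ZFC does not prove (b)'s assertion that some meager ideal has none.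

On the other side, MA $+\,\mathfrak c=\aleph_2$ is consistent with ZFC (Solovay–Tennenbaum) and implies $2^{\aleph_1}=\mathfrak c=\mathrm{cov}(\mathcal N)$ (Martin–Solovay). By Lemma 5(i), $\mathfrak e_h=\mathfrak c$ for $h(n)=2^n$, so Theorem B gives a meager ideal without a gap. Hence ZFC does not prove (a) either, and (c) holds. $\square$

## 9. Gaps from $\aleph_1$ predictions (Theorem C)

Theorem A needs $2^{\aleph_0}<2^{\aleph_1}$. Theorem C constructs a gap from a different hypothesis, the exact failure of what drove Theorem B.

A pair of the following kind is convenient. Suppose $W_\alpha\subseteq\omega$ increase modulo finite, $p_\alpha\subseteq W_\alpha$, and the $p_\alpha$ cohere: $p_\beta\cap W_\alpha=^*p_\alpha$ for $\alpha<\beta$. Put $a_\alpha=p_\alpha$ and $b_\alpha=p_\alpha\cup(\omega\setminus W_\alpha)$. A filling $c$ must equal $p_\alpha$ on $W_\alpha$ modulo $I$. To defeat $c$, we want some $p_\alpha$ to be the exact *complement* of $c$ on infinitely many pieces of a witness inside $W_\alpha$. Such pieces can be arranged if $c$ has been predicted there. With $\aleph_1$ predictions we can predict every $c$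 infinitely often. But we do not control *where* a prediction is correct, while $p_{\alpha+1}$ is free only on the new territory $W_{\alpha+1}\setminus W_\alpha$. The remedy is to group the pieces so that the $m$-th group has $m$ pieces, and to predict whole groups: then a correct prediction in group $m$ can be exploited at any position of that group. Each $\alpha$ gets a stretch of positions whose length tends to infinity with $m$, which leaves room for countably many predictions.

*Proof of Theorem C.* Let $I$ be meager.

**Step 1: predictions.** Re-index a witness for $I$ by pairs, as $(Q_{m,i})_{i<m<\omega}$, and let $H(m)=\prod_{i<m}P(Q_{m,i})$, a finite nonempty set. Replacing $H(m)$ by its cardinality, we see from the hypothesis that there are $x_\xi\in\prod_mH(m)$, $\xi<\omega_1$ (repetitions allowed), such that for every $z\in\prod_mH(m)$ there is $\xi$ with $x_\xi(m)=z(m)$ for infinitely many $m$.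

**Step 2: what is built.** For $f\in\omega^\omega$ with $f(m)\le m$ put $W_f=\bigcup_m\bigcup_{i<f(m)}Q_{m,i}$. "Block $m$" means $\bigcup_{i<m}Q_{m,i}$; it is finite. By recursion on $\alpha<\omega_1$ we build $f_\alpha$ and $p_\alpha\subseteq W_\alpha:=W_{f_\alpha}$ with
$$f_\alpha(m)\le m,\quad m-f_\alpha(m)\to\infty,\quad\text{and for }\alpha<\beta:\ f_\beta(m)-f_\alpha(m)\to\infty,\ \ p_\beta\cap W_\alpha=^*p_\alpha.\tag{4}$$
The conditions for pairs in (4) are transitive. Let $\alpha<\beta<\gamma$, and suppose they hold for $(\alpha,\beta)$ and $(\beta,\gamma)$. Then $f_\gamma-f_\alpha\to\infty$ by addition. Also $f_\alpha(m)\le f_\beta(m)$ for almost all $m$, so $W_\alpha\subseteq^*W_\beta$ and $p_\gamma\cap W_\alpha=^*p_\gamma\cap W_\beta\cap W_\alpha=^*p_\beta\cap W_\alpha=^*p_\alpha$. So at a successor $\alpha+1$ it suffices to check the pair $(\alpha,\alpha+1)$, and at a limit $\lambda$ the pairs $(\alpha_l,\lambda)$ for a sequence $(\alpha_l)$ cofinal in $\lambda$. Start with $f_0=0$, $p_0=\emptyset$.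

**Step 3: successors, where predictions are contradicted.** Let
$$f_{\alpha+1}(m)=f_\alpha(m)+\lfloor(m-f_\alpha(m))/2\rfloor.$$
Then $f_{\alpha+1}(m)\le m$, and both $f_{\alpha+1}(m)-f_\alpha(m)$ and $m-f_{\alpha+1}(m)\ge\frac12(m-f_\alpha(m))$ tend to infinity. Let $(\xi^\alpha_r)_{r<\omega}$ list the countable nonempty set $\alpha\cup\{0\}$, possibly with repetitions. Put $p_{\alpha+1}\cap W_\alpha=p_\alpha$, and for $f_\alpha(m)\le i<f_{\alpha+1}(m)$ with $r=i-f_\alpha(m)$,
$$p_{\alpha+1}\cap Q_{m,i}=Q_{m,i}\setminus x_{\xi^\alpha_r}(m)(i).\tag{5}$$
So the $r$-th new position of each block is used to contradict the prediction number $\xi^\alpha_r$.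

**Step 4: limits, by diagonalization.** Let $\lambda<\omega_1$ be a limit and let $\alpha_0<\alpha_1<\cdots$ have supremum $\lambda$. By (4), and because sets that are equal modulo finite differ only in finitely many blocks, we can choose $m_0<m_1<\cdots$ such that for all $m\ge m_k$ and $l<k$: $m-f_{\alpha_k}(m)\ge k$, $f_{\alpha_k}(m)-f_{\alpha_l}(m)\ge k$, and $p_{\alpha_k}\cap W_{\alpha_l}$ agrees with $p_{\alpha_l}$ on block $m$. For $m_k\le m<m_{k+1}$ let $f_\lambda(m)=f_{\alpha_k}(m)$ and let $p_\lambda$ equal $p_{\alpha_k}$ on block $m$. For $m<m_0$ let $f_\lambda(m)=0$ and $p_\lambda$ be empty on block $m$. Then $p_\lambda\subseteq W_\lambda$. If $m_k\le m<m_{k+1}$, then $m-f_\lambda(m)\ge k$, and if moreover $k>l$, then $f_\lambda(m)-f_{\alpha_l}(m)\ge k$ and $p_\lambda\cap W_{\alpha_l}$ agrees with $p_{\alpha_l}$ on block $m$. So $m-f_\lambda(m)\to\infty$, $f_\lambda-f_{\alpha_l}\to\infty$ and $p_\lambda\cap W_{\alpha_l}=^*p_{\alpha_l}$ for every $l$.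

**Step 5: the pair.** Let $a_\alpha=p_\alpha$ and $b_\alpha=p_\alpha\cup(\omega\setminus W_\alpha)$. For $\alpha<\beta$,
$$a_\alpha\subseteq^*a_\beta\subseteq b_\beta\subseteq^*b_\alpha.$$
The first inclusion is $p_\alpha=^*p_\beta\cap W_\alpha\subseteq p_\beta$. For the last, $W_\alpha\subseteq^*W_\beta$ gives $b_\beta\cap W_\alpha=^*p_\beta\cap W_\alpha=^*p_\alpha$, and outside $W_\alpha$ the set $b_\alpha$ contains everything. For arbitrary $\alpha,\beta$ and $\gamma=\max(\alpha,\beta)$ we get $a_\alpha\subseteq^*a_\gamma\subseteq b_\gamma\subseteq^*b_\beta$. As $\mathscr{F}in\subseteq I$, these relations hold modulo $I$.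

**Step 6: nothing fills it.** Suppose $a_\alpha\setminus c\in I$ and $c\setminus b_\alpha\in I$ for all $\alpha<\omega_1$. Since $p_\alpha\subseteq W_\alpha$ and $c\setminus b_\alpha=(c\cap W_\alpha)\setminus p_\alpha$,
$$(c\,\triangle\,p_\alpha)\cap W_\alpha=(a_\alpha\setminus c)\cup(c\setminus b_\alpha)\in I\quad\text{for all }\alpha.$$
Let $z(m)=(c\cap Q_{m,i})_{i<m}\in H(m)$, and take $\xi$ with $x_\xi(m)=z(m)$ for infinitely many $m$. Let $\xi<\alpha<\omega_1$; then $\xi=\xi^\alpha_r$ for some $r$. Since $f_{\alpha+1}-f_\alpha\to\infty$, there are infinitely many $m$ with $x_\xi(m)=z(m)$ and $i:=f_\alpha(m)+r<f_{\alpha+1}(m)$. For these, (5) gives $p_{\alpha+1}\cap Q_{m,i}=Q_{m,i}\setminus z(m)(i)=Q_{m,i}\setminus c$, and so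
$$Q_{m,i}\subseteq(c\,\triangle\,p_{\alpha+1})\cap W_{\alpha+1}\in I.$$
Thus a member of $I$ contains infinitely many pieces of a witness for $I$, a contradiction. By Lemma 3 there is an $I$-gap. The example in the statement follows from Lemma 5(ii). $\square$

The pair we built depends only on the partition, so it is unfilled simultaneously for all ideals that this partition witnesses.

## 10. The case $\mathfrak c\le\aleph_2$, and the bound $2^\kappa=\mathfrak c$ (Theorems D and E)

*Proof of Theorem D.* Suppose some meager ideal has no gap. By Theorem A, $2^{\aleph_0}<2^{\aleph_1}$ fails, so $2^{\aleph_1}=\mathfrak c$. By Theorem C, $\mathfrak e_h>\aleph_1$ for some $h$. This used no assumption on $\mathfrak c$.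

Conversely, assume $\mathfrak c\le\aleph_2$, $2^{\aleph_1}=\mathfrak c$ and $\mathfrak e_h>\aleph_1$. Then $\aleph_2\le\mathfrak e_h\le\mathfrak c\le\aleph_2$, so $\mathfrak e_h=\mathfrak c=2^{\aleph_1}$, and Theorem B gives a meager ideal without a gap. $\square$

**Remark.** The condition $2^{\aleph_1}=2^{\aleph_0}$ alone is not equivalent to the existence of a meager ideal without a gap. Adding $\aleph_2$ Cohen reals to a model of GCH gives $2^{\aleph_1}=\mathfrak c=\aleph_2$ and $\mathrm{non}(\mathcal M)=\aleph_1$ (a standard fact). By Theorem C, every meager ideal has a gap in that model.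

Theorem E says that Theorem B covers the largest possible range of $\kappa$. The proof counts interpolants, as in Theorem A, but for an antichain in place of a tree.

*Proof of Theorem E.* First let $\kappa\le\mathfrak c$. Let $(Q_n)$ be a witness for $I$, and take an almost disjoint family $\{D_i:i<\kappa\}$ of infinite subsets of $\omega$; such families exist for all $\kappa\le\mathfrak c$. Let $d_i$ be the class of $\hat D_i$ in $P(\omega)/I$. By (1), $d_i\ne0$, because $D_i$ is infinite. For $i\ne i'$ the set $\hat D_i\cap\hat D_{i'}=\widehat{D_i\cap D_{i'}}$ is finite, so $d_i$ and $d_{i'}$ are disjoint, that is, $d_i\le-d_{i'}$.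

For $S\subseteq\kappa$, every element of $\{d_i:i\in S\}$ is below every element of $\{-d_i:i\notin S\}$, so the interpolation property for $\kappa$ gives $c_S$ with $d_i\le c_S$ for $i\in S$ and $c_S\le-d_i$ for $i\notin S$. Let $S\ne S'$, named so that there is $i\in S\setminus S'$. If $c_S=c_{S'}$, then $d_i\le c_S=c_{S'}\le-d_i$, so $d_i=0$, a contradiction. Hence $S\mapsto c_S$ is injective and $2^\kappa\le|P(\omega)/I|\le\mathfrak c$. Since $\kappa$ is infinite, $2^\kappa=\mathfrak c$.

If $\kappa>\mathfrak c$, then the property for $\kappa$ implies the property for $\mathfrak c$, and the first part gives $2^{\mathfrak c}\le\mathfrak c$, which is absurd. So this case does not occur. $\square$
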